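# Exact interpolation weights for $(L_p,L_p(\lambda))$ and integrals of the functional $K_p$

## 1. The representation theorem for weights and where it breaks

**Theorem 1 (main theorem).** Let $1<p<\infty$ and, for $a>0$, put
$$k_t(a)=\frac{(1+t)\,a}{\bigl(1+(ta)^{1/(p-1)}\bigr)^{p-1}}\quad(0\le t<\infty),\qquad k_\infty(a)=1 .$$
For a measure space $(X,\mu)$ and a positive measurable weight $\lambda$ on $X$, consider the assertion

(R) for every positive Borel function $h$ on $(0,\infty)$, the space $L_p(h(\lambda))$ is exact interpolation with respect to $(L_p,L_p(\lambda))$ if and only if there is a positive Radon measure $\varrho$ on $[0,\infty]$ with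
$$\int_X |f|^p\,h(\lambda)\,d\mu=\int_{[0,\infty]}\Bigl(\int_X k_t(\lambda)\,|f|^p\,d\mu\Bigr)d\varrho(t),\qquad f\in L_p(h(\lambda)).\tag{1}$$

(A) Let $p\ne2$ and let $0<\lambda_1,\lambda_2,\lambda_3,\lambda_4<\infty$ be distinct. There are $\varepsilon>0$ and $\beta\in(-1,1)$ such that the function
$$h(a)=\min_{\zeta\in\mathbb R}\bigl(|\zeta|^p+a|1-\zeta|^p+\varepsilon|1+\beta\zeta|^p\bigr),\qquad a>0,\tag{2}$$
has the following two properties.

1. For every measure space $(X,\mu)$ and every weight $\lambda$, the space $L_p(h(\lambda))$ is exact interpolation with respect to $(L_p,L_p(\lambda))$.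
2. There is no positive Radon measure $\varrho$ on $[0,\infty]$ with $h(\lambda_j)=\int k_t(\lambda_j)\,d\varrho(t)$ for $j=1,\dots,4$.

(B) Consequently (R) fails for every $p\neq2$ when $X=\{1,2,3,4\}$ carries counting measure and $\lambda(j)=\lambda_j$. For $p\ne2$ it also fails for every $\sigma$-finite $X$ such that the essential range $S$ of $\lambda$ has at least four points.

(C) Let $(X,\mu)$ be $\sigma$-finite with $\mu\neq0$. Then (R) holds for $(p,X,\mu,\lambda)$ if and only if $p=2$ or $S$ has at most three points. The "if" half of (R) always holds.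

The assertion (R) is a conjecture posed in "The Calderón problem for Hilbert couples". Theorem 1 disproves it for every $p\ne2$ and says exactly when it is nevertheless true. Along the way we also describe all exact weights, for every $p$; these are Theorems 9 and 11 below.

In plain words: we have two norms, $\|f\|_0=(\int|f|^p)^{1/p}$ and $\|f\|_1=(\int|f|^p\lambda)^{1/p}$, and we ask for which third weights $h(\lambda)$ every operator that contracts both norms also contracts the third. There is a one-parameter family of obvious answers, the weights $k_t(\lambda)$, and positive superpositions of answers are answers. The conjecture says there are no others. The theorem says that for $p=2$ this is right, and that for $p\neq 2$ it is right up to three values of $\lambda$ and wrong from four values on.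

Scalars may be real or complex; all arguments cover both.

## 2. The couple, the functional $K_p$ and the kernel $k_t$

**Definition (weighted spaces and exactness).** For a positive measurable weight $w$, $L_p(w)$ is the space of measurable $f$ with $\|f\|_{L_p(w)}=(\int_X|f|^pw\,d\mu)^{1/p}<\infty$, and $L_p=L_p(1)$. Call a linear operator $T$ on $L_p+L_p(\lambda)$ *admissible* if it maps $L_p$ into $L_p$ and $L_p(\lambda)$ into $L_p(\lambda)$, with both norms at most $1$. A Banach space $\mathcal A$ with continuous inclusions $L_p\cap L_p(\lambda)\subset\mathcal A\subset L_p+L_p(\lambda)$ is *exact interpolation* if every admissible $T$ maps $\mathcal A$ into $\mathcal A$ with norm at most $1$.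

For example, $L_p$ and $L_p(\lambda)$ are themselves exact interpolation. When $\mathcal A=L_p(h(\lambda))$ we write $\|\cdot\|_*$ for its norm.

**Definition (the functional).** For $t>0$ and $f\in L_p+L_p(\lambda)$,
$$K_p(t,f)=\inf_{f=f_0+f_1}\bigl(\|f_0\|_0^p+t\|f_1\|_1^p\bigr)^{1/p}.$$

Throughout, $\alpha=p-1>0$, $p'=p/(p-1)$, $\varphi(y)=|y|^{p-2}y$ (with $\varphi(0)=0$), and for $a>0$ we put $s(a)=a^{-1/\alpha}$. One computation in one variable governs everything.

**Lemma 2.** For $b>0$ the strictly convex function $\zeta\mapsto|\zeta|^p+b|1-\zeta|^p$ on $\mathbb R$ has the unique minimizer $\theta=1/(1+s(b))\in(0,1)$, and its minimum is $\theta^{p-1}=b\,(1+b^{1/\alpha})^{-\alpha}$.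

*Proof.* The derivative at $\zeta\in(0,1)$ vanishes when $\zeta^{\alpha}=b(1-\zeta)^{\alpha}$, that is $\zeta/(1-\zeta)=b^{1/\alpha}=1/s(b)$, that is $\zeta=\theta$. By strict convexity this is the only minimizer. Since $b(1-\theta)^{\alpha}=\theta^{\alpha}$, the minimum is $\theta^p+\theta^{\alpha}(1-\theta)=\theta^{\alpha}$. Finally $(1+s(b))^{-\alpha}=b(1+b^{1/\alpha})^{-\alpha}$. $\square$

Apply this pointwise with $b=t\lambda(x)$. (For complex values, write $f_0=wf$; replacing $w$ by $\operatorname{Re}w$ increases neither $|w|$ nor $|1-w|$.) The best splitting of $f$ is $f_0=\theta f$ with $\theta=1/(1+s(t\lambda))$, and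
$$K_p(t,f)^p=\int_X\frac{t\lambda}{(1+(t\lambda)^{1/\alpha})^{\alpha}}|f|^p\,d\mu,\qquad \Bigl(1+\frac1t\Bigr)K_p(t,f)^p=\int_X k_t(\lambda)|f|^p\,d\mu\quad(0<t<\infty).$$
So (1) is the formula $\|f\|_*^p=\int_{[0,\infty]}(1+\frac1t)K_p(t,f)^p\,d\varrho(t)$. At $t=0$ and $t=\infty$ the integrand is understood as $\int\lambda|f|^p\,d\mu=\|f\|_1^p$ and $\int|f|^p\,d\mu=\|f\|_0^p$, with values in $[0,\infty]$; these match $k_0(a)=a$, $k_\infty(a)=1$.

With $\tau=t^{1/\alpha}$ we may pull $a=s(a)^{-\alpha}$ into the bracket: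
$$k_t(a)=(1+t)\,(s(a)+\tau)^{-\alpha},\qquad 0\le t<\infty.\tag{3}$$
In this form $k$ is a power of a linear function of $\tau$. The function $t\mapsto k_t(a)$ is continuous and positive on the compact interval $[0,\infty]$. Moreover $\max(1,y)\le(1+y^{1/\alpha})^\alpha\le2^\alpha\max(1,y)$ and $\max(1,y)\le1+y\le2\max(1,y)$, so $k_t(a)$ lies between $2^{-\alpha}$ and $2$ times $\frac{(1+t)a}{1+ta}$. The last quotient is monotone in $t$ between the values $a$ and $1$. Hence
$$c\min(1,a)\le k_t(a)\le C\max(1,a),\qquad c=2^{-\alpha},\ C=2.\tag{4}$$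
A positive Radon measure on $[0,\infty]$ is finite. So $H(a)=\int k_t(a)\,d\varrho(t)$ is finite, and it is continuous in $a$ by (4) and dominated convergence.

*Example.* Let $0<\eta<1$ and $d\varrho=\frac{t^{-\eta}}{1+t}\,dt$ on $(0,\infty)$, a finite measure. Substituting $u=ta$,
$$\int k_t(a)\,d\varrho(t)=\int_0^\infty \frac{t^{-\eta}\,a\,dt}{(1+(ta)^{1/\alpha})^{\alpha}}=a^{\eta}\int_0^\infty\frac{u^{-\eta}\,du}{(1+u^{1/\alpha})^{\alpha}},$$
and the last integral converges. So the weight $\lambda^{\eta}$ is represented, up to a constant.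

**Definition (essential range).** $S$ is the set of $a\in(0,\infty)$ with $\mu(\lambda^{-1}(a-\delta,a+\delta))>0$ for all $\delta>0$.

The complement of $S$ in $(0,\infty)$ is covered by open intervals with null preimage, and by Lindelöf by countably many of them; hence $\lambda\in S$ a.e. For counting measure on a finite set, $S$ is the set of values of $\lambda$. For $\lambda(x)=x$ on $(0,1)$ with Lebesgue measure, $S=(0,1]$.

## 3. Integrals of $K_p$ give exact spaces

**Proposition 3 (the "if" half).** Let $(X,\mu)$ be $\sigma$-finite, $\mu\ne0$. If (1) holds for all $f\in L_p(h(\lambda))$, then $L_p(h(\lambda))$ is exact interpolation.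

*Proof.* **Step 1: identify the weight.** We want $h(\lambda)=H(\lambda)$ a.e., where $H=\int k_t\,d\varrho(t)$. Let $\mu(E)<\infty$ with $\lambda$ and $h(\lambda)$ bounded on $E$. Testing (1) on $1_E$ and using Tonelli gives $\int_Eh(\lambda)\,d\mu=\int_EH(\lambda)\,d\mu<\infty$. This holds for all measurable subsets of $E$ too, and countably many such $E$ cover $X$; so $h(\lambda)=H(\lambda)$ a.e. In particular $\varrho\neq0$, because $h>0$ and $\mu\ne0$. By Tonelli, (1) now holds for every measurable $f$, with values in $[0,\infty]$.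

**Step 2: the inclusions.** By (4), $c'\min(1,a)\le H(a)\le C'\max(1,a)$ with $c',C'>0$. The upper bound gives $L_p\cap L_p(\lambda)\subset L_p(h(\lambda))$ continuously. For the other inclusion split $f=f1_{\{\lambda\ge1\}}+f1_{\{\lambda<1\}}$; by the lower bound the first piece is controlled in $L_p$ and the second in $L_p(\lambda)$ by $c'^{-1/p}\|f\|_*$.

**Step 3: contractivity.** Let $T$ be admissible. If $f=f_0+f_1$, then $Tf=Tf_0+Tf_1$ competes in the definition of $K_p(t,Tf)$, so $K_p(t,Tf)\le K_p(t,f)$ for $0<t<\infty$. The endpoint integrands $\|\cdot\|_1^p$ and $\|\cdot\|_0^p$, in $[0,\infty]$, do not increase either. Integrate against $\varrho$. $\square$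

## 4. Two cones of weights, and the cases of one and two points

Let $F=\{a_1,\dots,a_N\}\subset(0,\infty)$ have $N$ distinct points, and let $\ell_p^N(w)$ be $\mathbb R^N$ with $\|u\|^p=\sum_iw_i|u_i|^p$. Write $\ell_p^N=\ell_p^N(1)$, and $\ell_p^N(a)$ for the weight $(a_i)$.

**Definition.** $\mathfrak E(F)$ is the set of $h=(h_i)$, $h_i>0$, such that every real $N\times N$ matrix that is a contraction on $\ell_p^N$ and on $\ell_p^N(a)$ is a contraction on $\ell_p^N(h)$. $\mathcal K(F)$ is the set of vectors $\bigl(\int k_t(a_i)\,d\varrho(t)\bigr)_i$ with $\varrho\neq0$ a positive Radon measure on $[0,\infty]$.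

Thus $\mathfrak E(F)$ consists of the exact weights on $X=\{1,\dots,N\}$ with counting measure, $\lambda(i)=a_i$ and real scalars (the inclusions are automatic in finite dimensions), and $\mathcal K(F)$ of the represented ones. Proposition 3 gives $\mathcal K(F)\subset\mathfrak E(F)$. On finite sets the conjecture is the inclusion $\mathfrak E(F)\subset\mathcal K(F)$.

*One point.* Both sets are $(0,\infty)$.

*Two points, $a_1<a_2$.* The matrix with $Te_2=e_1$, $Te_1=0$ contracts both norms because $a_1\le a_2$; so an exact $h$ has $h_1\le h_2$. The matrix with $Te_1=(a_1/a_2)^{1/p}e_2$, $Te_2=0$ contracts both norms; so $h_2a_1/a_2\le h_1$. Together,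
$$1\le\frac{h_2}{h_1}\le\frac{a_2}{a_1}.$$
Conversely, under these inequalities $h=u\,(1,1)+v\,(a_1,a_2)$ with
$$v=\frac{h_2-h_1}{a_2-a_1}\ge0,\qquad u=\frac{h_1a_2-h_2a_1}{a_2-a_1}\ge0 ,$$
so $h$ is represented by $\varrho=u\delta_\infty+v\delta_0$. Hence $\mathfrak E(F)=\mathcal K(F)$, and the two matrices used have rank one.

## 5. Separation and rank-one matrices: three points, and the obstruction at four

The two-point argument suggests a general plan. If $h\in\mathfrak E(F)$ is not in the convex cone $\mathcal K(F)$, separate it by a vector $x$, and build from $x$ a matrix that contracts the two given norms but not the norm of $\ell_p^N(h)$.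

The cone $\mathcal K(F)\cup\{0\}$ is closed. Indeed, the curve $\Gamma_F=\{(k_t(a_i))_i:t\in[0,\infty]\}$ is compact in $(0,\infty)^N$. Its convex hull is compact and omits $0$, so the cone generated by it is closed; and this cone is $\mathcal K(F)\cup\{0\}$, because discrete measures give all of it and, by separation, no integral $\int k_t\,d\varrho$ lies outside it.

**Lemma 4.** If $|F|\le3$ (any $p$), then $\mathfrak E(F)\subset\mathcal K(F)$.

*Proof.* Suppose $h\in\mathfrak E(F)\setminus\mathcal K(F)$. By separation there is $x\in\mathbb R^N$ with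
$$\sum_jx_jk_t(a_j)\ge0\ \text{ for all }t\in[0,\infty],\qquad\sum_jx_jh_j<0.\tag{5}$$
Let $P=\{j:x_j>0\}$ and $M=\{j:x_j<0\}$. Since $h_j>0$, $M\neq\emptyset$; since $k_t>0$, also $P\ne\emptyset$. As $N\le3$, one of them is a singleton.

**Case $P=\{i\}$.** Here we spread one coordinate over several. Let $Te_i=\sum_{j\in M}(|x_j|/x_i)^{1/p}e_j$ and $Te_l=0$ for $l\neq i$. Condition (5) at $t=\infty$ and $t=0$ says $\sum_M|x_j|\le x_i$ and $\sum_Ma_j|x_j|\le a_ix_i$, so $T$ contracts $\ell_p^N$ and $\ell_p^N(a)$. Hence it contracts $\ell_p^N(h)$, which reads $\sum_Mh_j|x_j|\le h_ix_i$. That is $\sum_jx_jh_j\ge0$, a contradiction.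

**Case $M=\{m\}$.** Here we collect several coordinates into one, and interior values of $t$ matter. Write $s_i=s(a_i)$. For $q=1/(s_m+\tau)$,
$$\frac{s_i+\tau}{s_m+\tau}=1+q(s_i-s_m)=:\ell_i(q).$$
The affine function $\ell_i$ equals $1$ at $q=0$ and $s_i/s_m$ at $q=1/s_m$, so it is positive on $[0,1/s_m]$. As $t$ runs over $[0,\infty]$, $q$ runs over $[0,1/s_m]$, with $q=0$ for $t=\infty$. By (3), condition (5) says
$$\psi(q):=\sum_{i\in P}x_i\,\ell_i(q)^{-(p-1)}\ge|x_m|\qquad\text{on }[0,1/s_m].$$
Let $q$ now be a point where $\psi$ is minimal on $[0,1/s_m]$, put $\psi_0=\psi(q)$, $\ell_i=\ell_i(q)$, and define $b_i>0$ for $i\in P$ by $b_i^{p'}=x_i\ell_i^{-p}/\psi_0$. Then $\sum b_i^{p'}\ell_i=1$, and since $p/p'=p-1$,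
$$\sum_{i\in P} b_ix_i^{1/p}=\psi_0^{-1/p'}\sum_{i\in P} x_i\ell_i^{1-p}=\psi_0^{1/p}\ge|x_m|^{1/p}.$$
I claim
$$\sum_{i\in P} b_i^{p'}\le1,\qquad\sum_{i\in P} b_i^{p'}s_i\le s_m.\tag{6}$$
Put $\Gamma=\sum b_i^{p'}(s_i-s_m)$. Differentiating, $\psi'(q)=-(p-1)\sum x_i\ell_i^{-p}(s_i-s_m)=-(p-1)\psi_0\Gamma$. From $\sum b_i^{p'}\ell_i=1$ we get $\sum b_i^{p'}=1-q\Gamma$, and $\sum b_i^{p'}s_i=s_m\sum b_i^{p'}+\Gamma$ by definition.

- If $q$ is interior, then $\Gamma=0$ and both relations in (6) are equalities.
- If $q=0$, then $\psi'(0)\ge0$, so $\Gamma\le0$; hence $\sum b_i^{p'}=1$ and $\sum b_i^{p'}s_i=s_m+\Gamma\le s_m$.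
- If $q=1/s_m$, then $\psi'(q)\le0$, so $\Gamma\ge0$; hence $\sum b_i^{p'}=1-\Gamma/s_m\le1$ and $\sum b_i^{p'}s_i=(s_m-\Gamma)+\Gamma=s_m$.

Let $Tf=\bigl(\sum_{i\in P}b_if_i\bigr)e_m$. By Hölder and the first part of (6), $T$ contracts $\ell_p^N$. Since $a_i^{-p'/p}=s_i$ and $a_m^{p'/p}=1/s_m$, Hölder also gives
$$a_m^{1/p}\Bigl|\sum_P b_if_i\Bigr|\le\Bigl(\frac1{s_m}\sum_P b_i^{p'}s_i\Bigr)^{1/p'}\Bigl(\sum_P a_i|f_i|^p\Bigr)^{1/p},$$
so by the second part of (6) $T$ contracts $\ell_p^N(a)$. Hence it contracts $\ell_p^N(h)$. Applied to $f=\sum_Px_i^{1/p}e_i$ this gives $h_m|x_m|\le h_m\psi_0\le\sum_Ph_ix_i$, that is $\sum_jx_jh_j\ge0$, a contradiction. $\square$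

*Where the plan stops.* Put $f=\sum_Px_i^{1/p}e_i$ and $g=\sum_M|x_j|^{1/p}e_j$. Condition (5) says precisely that $K_p(t,g)\le K_p(t,f)$ for all $t$ (with $\|g\|_1\le\|f\|_1$, $\|g\|_0\le\|f\|_0$ at the endpoints), while $\|g\|_*>\|f\|_*$. The plan wants a contraction of both norms that carries $f$ to $g$, or above it. If $f$ or $g$ is supported at one point, a rank-one matrix does it. With four points, $P$ and $M$ may have two elements each, and neither construction is available. For $p\ne2$ this is not a lack of skill. We shall find $x$ and an exact $h$ on four points satisfying (5). Then no admissible $T$ has $Tf=g$, although $K_p(t,g)\le K_p(t,f)$ for all $t$. For such $x$, the two cases above (which used $N\le 3$ only to find a singleton) show that $P$ and $M$ must indeed have exactly two elements each.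

## 6. Exact weights from longer splittings

We need exact weights that are not visibly integrals of the $k_t$. Look again at why $K_p(1,\cdot)$ does not increase under an admissible $T$. One splits $f=f'+(f-f')$, applies $T$ to each piece, and uses $Tf'$ as competitor for $Tf$. Nothing forces us to measure only $f'$ and $f-f'$: any fixed linear combination of $f$ and $f'$ is carried by $T$ to the same combination of $Tf$ and $Tf'$. Adding the term $\varepsilon\|f+\beta f'\|_0^p$ gives (2).

**Proposition 5 (Theorem 1(A), property 1).** For every $p\in(1,\infty)$, $\varepsilon>0$ and $|\beta|<1$, and every $(X,\mu)$ and $\lambda$, the space $L_p(h(\lambda))$ with $h$ from (2) is exact interpolation.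

*Proof.* **Step 1: regularity of $h$ and of the minimizer.** This makes the splitting below measurable. The function $G_a(\zeta)=|\zeta|^p+a|1-\zeta|^p+\varepsilon|1+\beta\zeta|^p$ is strictly convex and coercive, so it has a unique minimizer $\zeta(a)$. It is continuous in $a$: if $a_n\to a$, then $|\zeta(a_n)|^p\le G_{a_n}(0)=a_n+\varepsilon$ is bounded, and any limit point $\zeta^*$ satisfies $G_a(\zeta^*)\le G_a(\zeta)$ for all $\zeta$, so $\zeta^*=\zeta(a)$. As an infimum of affine functions of $a$, $h$ is concave, hence continuous. And $h>0$, since $\zeta$ and $1-\zeta$ cannot both vanish.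

**Step 2: a pointwise inequality.** This is what lets $Tf'$ compete. For all scalars $z,z'$,
$$h(a)|z|^p\le|z'|^p+a|z-z'|^p+\varepsilon|z+\beta z'|^p.\tag{7}$$
It is trivial for $z=0$. Otherwise divide by $|z|^p$ and put $w=z'/z$; replacing $w$ by $\operatorname{Re}w$ does not increase $|w|$, $|1-w|$ or $|1+\beta w|$, and for real $w$ the inequality is the definition of $h$.

**Step 3: the optimal splitting and the inclusions.** Let $f\in L_p(h(\lambda))$ and $f'=\zeta(\lambda)f$. Then
$$\|f'\|_0^p+\|f-f'\|_1^p+\varepsilon\|f+\beta f'\|_0^p=\int_X h(\lambda)|f|^p\,d\mu=\|f\|_*^p<\infty.\tag{8}$$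
So $f'$ and $f+\beta f'$ lie in $L_p$ and $f-f'\in L_p(\lambda)$. In particular $f\in L_p+L_p(\lambda)$ with $\|f'\|_0+\|f-f'\|_1\le2\|f\|_*$, which is the second inclusion. The first follows from $h(a)\le G_a(0)=a+\varepsilon$.

**Step 4: contractivity.** Let $T$ be admissible. Apply (7) pointwise with $z=Tf$, $z'=Tf'$, $a=\lambda$ and integrate; by linearity $Tf-Tf'=T(f-f')$ and $Tf+\beta Tf'=T(f+\beta f')$, so
$$\|Tf\|_*^p\le\|Tf'\|_0^p+\|T(f-f')\|_1^p+\varepsilon\|T(f+\beta f')\|_0^p\le\|f'\|_0^p+\|f-f'\|_1^p+\varepsilon\|f+\beta f'\|_0^p=\|f\|_*^p.\qquad\square$$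

By (7) and (8), $\|f\|_*^p=\inf_{f'}\bigl(\|f'\|_0^p+\|f-f'\|_1^p+\varepsilon\|f+\beta f'\|_0^p\bigr)$.

## 7. A supporting functional of the curve $k_t$ on four points

It remains to show that for $p\ne2$ a suitable $h$ of the form (2) escapes $\mathcal K(\{\lambda_1,\dots,\lambda_4\})$. We look for $x\in\mathbb R^4$ as in (5). Here is how to guess it. For small $\varepsilon$, $h$ is a perturbation of the weight at $\varepsilon=0$, which by Lemma 2 is $\theta_j^{p-1}$ at $\lambda_j$, where
$$s_j=s(\lambda_j),\qquad\theta_j=\frac1{1+s_j}\in(0,1).$$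
That weight is $\frac12k_1$. So we want a functional that is nonnegative on the curve and vanishes at $t=1$, necessarily to second order. The first-order effect of the extra term will be $\varepsilon(1+\beta\theta_j)^p$, the extra term at the old minimizer. For $\beta=0$ this is a multiple of $k_\infty=1$, so let the functional vanish there too. Then the sign is decided by the tilt in $\beta$, and $\beta$ may have either sign.

So choose $x\in\mathbb R^4\setminus\{0\}$ with
$$\sum_jx_j=0,\qquad\sum_jx_j\theta_j^{p-1}=0,\qquad\sum_jx_j\theta_j^{p}=0,\tag{9}$$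
three equations in four unknowns. The $s_j$ are distinct, and so are the $\theta_j$.

We use Rolle's theorem with multiplicities: if a real analytic function has $r$ zeros on an interval, counted with multiplicity, its derivative has at least $r-1$ there. (A zero of multiplicity $m_i$ leaves one of multiplicity $m_i-1$, and each gap between consecutive distinct zeros adds one.)

**Lemma 6.** (a) A nontrivial real combination of $n$ powers $\theta^{e_1},\dots,\theta^{e_n}$ with distinct real exponents has at most $n-1$ zeros in $(0,\infty)$. (b) Let $\gamma>0$ and let $\sigma_1,\dots,\sigma_n>0$ be distinct. A nontrivial real combination of the functions $(\sigma_j+\tau)^{-\gamma}$ has at most $n-1$ zeros on $[0,\infty)$, counted with multiplicity.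

*Proof.* Both go by induction on $n$; for $n=1$ there are no zeros.

(a) Divide $\sum c_j\theta^{e_j}$ by $\theta^{e_n}$ and differentiate: the result is $\sum_{j<n}c_j(e_j-e_n)\theta^{e_j-e_n-1}$. If all its coefficients vanish, the original is $c_n\theta^{e_n}$ with $c_n\neq0$ and has no zeros. Otherwise the derivative has at most $n-2$ zeros, and Rolle gives at most $n-1$.

(b) Multiply $\sum c_j(\sigma_j+\tau)^{-\gamma}$ by $(\sigma_n+\tau)^{\gamma}$ and differentiate. Since
$$\frac{d}{d\tau}\Bigl(\frac{\sigma_n+\tau}{\sigma_j+\tau}\Bigr)^{\gamma}=\gamma(\sigma_j-\sigma_n)(\sigma_n+\tau)^{\gamma-1}(\sigma_j+\tau)^{-\gamma-1},$$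
the derivative is a positive function times a combination of the $n-1$ functions $(\sigma_j+\tau)^{-\gamma-1}$, $j<n$. If this combination is trivial, the original is a nonzero multiple of $(\sigma_n+\tau)^{-\gamma}$, without zeros. Otherwise the induction hypothesis (with exponent $\gamma+1$) gives at most $n-2$ zeros of the derivative, and Rolle finishes. $\square$

**Proposition 7 (Theorem 1(A), property 2).** Let $p\neq2$. For suitable $\beta\in(-1,1)$ and $\varepsilon>0$, there is no positive Radon measure $\varrho$ with $h(\lambda_j)=\int k_t(\lambda_j)\,d\varrho(t)$, $j=1,\dots,4$.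

*Proof.* **Step 1: the tilt is visible, $\sum_jx_j\theta_j\neq0$.** This is where $p\ne2$ enters. Otherwise $\sum_jx_j\theta_j^e=0$ for the four exponents $e\in\{0,1,p-1,p\}$, which are distinct because $p>1$ and $p\neq2$. The $4\times4$ matrix $(\theta_j^e)$ is nonsingular: a relation between its rows would be a nontrivial combination of four powers with the four zeros $\theta_1,\dots,\theta_4$, against Lemma 6(a). So $x=0$, a contradiction. (For $p=2$ the exponents $1$ and $p-1$ coincide, and (9) itself says $\sum_jx_j\theta_j=0$.)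

**Step 2: after possibly replacing $x$ by $-x$, $\sum_jx_jk_t(\lambda_j)\ge0$ for all $t\in[0,\infty]$.** This makes $x$ nonnegative on all represented weights. Let $Y(\tau)=\sum_jx_j(s_j+\tau)^{-\alpha}$ for $\tau\ge0$. By (3) the sum is $(1+t)Y(\tau)$ for $t<\infty$, and at $t=\infty$ it is $\sum_jx_j=0$. So we must show that $Y$ has constant sign.

Since $1+s_j=1/\theta_j$, (9) gives $Y(1)=\sum_jx_j\theta_j^{p-1}=0$ and $Y'(1)=-\alpha\sum_jx_j\theta_j^{p}=0$. So $Y$ has a zero of multiplicity at least $2$ at $\tau=1$. We show that it has no further zeros. Put $W(\tau)=(s_4+\tau)^{\alpha}Y(\tau)$; it has the same zeros with the same multiplicities. As $\tau\to\infty$, $W(\tau)\to\sum_jx_j=0$: this is a zero at infinity. As in Lemma 6,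
$$W'(\tau)=\alpha(s_4+\tau)^{\alpha-1}\sum_{j\le3}x_j(s_j-s_4)(s_j+\tau)^{-\alpha-1}.$$
The combination on the right is nontrivial, since $x_1=x_2=x_3=0$ would force $x_4=0$ by (9). By Lemma 6(b), $W'$ has at most two zeros on $[0,\infty)$, with multiplicity.

Suppose $W$ had zeros of total multiplicity at least $3$ on $[0,\infty)$. Rolle gives at least two zeros of $W'$ up to the last zero of $W$. Beyond that last zero, $W$ is not identically zero, starts from $0$ and tends to $0$, so $|W|$ has an interior positive maximum, where $W'=0$. That makes at least three zeros of $W'$, a contradiction. Hence the only zero of $Y$ on $[0,\infty)$ is $\tau=1$, of multiplicity exactly $2$. So $Y$ does not change sign.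

**Step 3: first-order expansion of $h$ in $\varepsilon$.** Fix $\beta$ and write $h=h_\varepsilon$. By Lemma 2, $|\zeta|^p+\lambda_j|1-\zeta|^p$ has minimizer $\theta_j$ and minimum $\theta_j^{p-1}$. Let $\zeta_\varepsilon$ be the minimizer of $G_{\lambda_j}$ for the given $\varepsilon$. It stays bounded as $\varepsilon\downarrow0$, because $|\zeta_\varepsilon|^p\le\lambda_j+\varepsilon$, and every limit point minimizes the function with $\varepsilon=0$; so $\zeta_\varepsilon\to\theta_j$. Bounding $h_\varepsilon(\lambda_j)$ below by the two minima separately and above by the value at $\theta_j$,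
$$\theta_j^{p-1}+\varepsilon|1+\beta\zeta_\varepsilon|^p\le h_\varepsilon(\lambda_j)\le\theta_j^{p-1}+\varepsilon(1+\beta\theta_j)^p.$$
Hence $h_\varepsilon(\lambda_j)=\theta_j^{p-1}+\varepsilon(1+\beta\theta_j)^p+o(\varepsilon)$, and by the second equation in (9)
$$\lim_{\varepsilon\downarrow0}\frac1\varepsilon\sum_jx_jh_\varepsilon(\lambda_j)=P(\beta):=\sum_jx_j(1+\beta\theta_j)^p.$$

**Step 4: choice of $\beta$ and $\varepsilon$.** We want $\sum_jx_jh(\lambda_j)<0$. We have $P(0)=\sum_jx_j=0$ and $P'(0)=p\sum_jx_j\theta_j\neq0$ by Step 1. Choose a small $\beta$ of suitable sign with $P(\beta)<0$, and then a small $\varepsilon>0$ with $\sum_jx_jh_\varepsilon(\lambda_j)<0$. If $h(\lambda_j)=\int k_t(\lambda_j)\,d\varrho(t)$ for all $j$, Step 2 would give $\sum_jx_jh(\lambda_j)=\int\sum_jx_jk_t(\lambda_j)\,d\varrho(t)\ge0$, a contradiction. $\square$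

Propositions 5 and 7 prove Theorem 1(A). For $X=\{1,2,3,4\}$ with counting measure and $\lambda(j)=\lambda_j$, formula (1) tested on $f=1_{\{j\}}$ would give the measure excluded by Proposition 7. This is the first half of (B).

*A numerical instance, $p=3$.* Take $\theta=(\frac15,\frac25,\frac35,\frac45)$. By Lemma 2, $\lambda_j=(\theta_j/(1-\theta_j))^2$, so $\lambda=(\frac1{16},\frac49,\frac94,16)$, and $s=(4,\frac32,\frac23,\frac14)$. The equations (9) read $\sum x_n=\sum n^2x_n=\sum n^3x_n=0$ for $n=1,\dots,4$, and are solved by $x=(-26,57,-42,11)$: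
$$-26+57-42+11=0,\qquad-26+228-378+176=0,\qquad-26+456-1134+704=0 .$$
Moreover $\sum nx_n=-26+114-126+44=6$, so $\sum_jx_j\theta_j=\frac65$. Since $Y(0)=-\frac{26}{16}+57\cdot\frac49-42\cdot\frac94+11\cdot16=-\frac{26}{16}+\frac{76}{3}-\frac{189}{2}+176>0$ — here $s_j^{-2}=\lambda_j$, and the four terms are $57\cdot\frac49=\frac{76}3$ and so on — the sign of $x$ is already right. Expanding the cube, $P(\beta)=3\beta\sum_jx_j\theta_j=\frac{18}5\beta$, because the other three sums vanish by (9). So $\beta=-\frac12$ works, with all sufficiently small $\varepsilon$. In the language of Section 5, $f=(0,57^{1/3},0,11^{1/3})$ and $g=(26^{1/3},0,42^{1/3},0)$ satisfy $K_3(t,g)\le K_3(t,f)$ for all $t>0$, yet no admissible $T$ maps $f$ to $g$.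

## 8. Four essential values of $\lambda$ on a $\sigma$-finite space

**Proposition 8 (second half of Theorem 1(B)).** Let $p\ne2$, let $X$ be $\sigma$-finite and let $S$ contain four distinct points $\lambda_1,\dots,\lambda_4$. With $h$ from Theorem 1(A) for these points, $L_p(h(\lambda))$ is exact interpolation, but (1) holds for no $\varrho$.

*Proof.* Exactness is Proposition 5. Suppose (1) holds with $\varrho$ and put $H(a)=\int k_t(a)\,d\varrho(t)$, a continuous function. We recover the values at the $\lambda_j$ by averaging. Let $0<\mu(E)<\infty$ with $\lambda$ bounded on $E$; then $1_E\in L_p(h(\lambda))$ since $h(a)\le a+\varepsilon$, and (1) with Tonelli gives $\int_Eh(\lambda)\,d\mu=\int_EH(\lambda)\,d\mu$. As $\lambda_j\in S$ and $X$ is $\sigma$-finite, we may take such $E$ inside $\lambda^{-1}(\lambda_j-\delta,\lambda_j+\delta)$. Divide by $\mu(E)$ and let $\delta\to0$; since $h$ and $H$ are continuous, $h(\lambda_j)=H(\lambda_j)$ for $j=1,\dots,4$. This contradicts Proposition 7. $\square$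

From here on $(X,\mu)$ is $\sigma$-finite and $\mu\neq0$. For (C) we still need the positive direction when $p=2$ or $|S|\le3$, and for this we describe all exact weights.

## 9. Exact weights on a finite set: contraction semigroups and constrained minima

**Theorem 9.** Let $F=\{a_1,\dots,a_N\}\subset(0,\infty)$ with distinct $a_i$. For $h\in(0,\infty)^N$ the following are equivalent.

- (i) $h\in\mathfrak E(F)$.
- (ii) There are finitely many $u_k,v_k\in\mathbb R^N$ with
$$\sum_k\varphi(u_k(i))\,u_k(j)+a_i\sum_k\varphi(v_k(i))\,v_k(j)=h_i\qquad\text{for all }i,j.$$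
- (iii) There are real matrices $U,V$ with $N$ columns such that
$$h_i=\min\Bigl\{\|U\zeta\|_{\ell_p}^p+a_i\|V\zeta\|_{\ell_p}^p:\ \zeta\in\mathbb R^N,\ \sum_l\zeta_l=1\Bigr\},\qquad i=1,\dots,N.$$
- (iv) Whenever $\lambda$ (on a $\sigma$-finite space) takes values in $F$ a.e., each on a set of positive measure, $L_p(h(\lambda))$ is exact interpolation. Here $h(\lambda)=h_i$ where $\lambda=a_i$.

*Example.* Let $\theta_i=1/(1+s(a_i))$, $u=(\theta_i)_i$ and $v=(1-\theta_i)_i$. Since $a_i(1-\theta_i)^{\alpha}=\theta_i^{\alpha}$, the left side of (ii) is $\theta_i^{\alpha}\theta_j+\theta_i^{\alpha}(1-\theta_j)=\theta_i^{\alpha}$, so (ii) holds with $h_i=\theta_i^{p-1}=\frac12k_1(a_i)$. For the weight (2) take $\zeta_i=\zeta(a_i)$, $u_1=(\zeta_i)$, $u_2=\varepsilon^{1/p}(1+\beta\zeta_i)$, $v_1=(1-\zeta_i)$. The left side of (ii) is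
$$\zeta_j\bigl[\varphi(\zeta_i)-a_i\varphi(1-\zeta_i)+\varepsilon\beta\varphi(1+\beta\zeta_i)\bigr]+\varepsilon\varphi(1+\beta\zeta_i)+a_i\varphi(1-\zeta_i).$$
The bracket is $\frac1pG_{a_i}'(\zeta_i)=0$, so this does not depend on $j$, and for $j=i$ it is $G_{a_i}(\zeta_i)=h(a_i)$.

*Proof of (i)⇒(ii).* The aim is to read (ii) as membership in a closed convex cone and to refute the contrary with a one-parameter semigroup. Let $\Lambda=\operatorname{diag}(a_i)$, $M_u=(\varphi(u_i)u_j)_{ij}$ and $\langle M,B\rangle=\sum_{ij}M_{ij}B_{ij}$. Let $\mathcal C$ be the convex cone generated by all $M_u$ and $\Lambda M_u$ with $|u|=1$. These generators form a compact set of matrices with positive trace ($\sum|u_i|^p$ and $\sum a_i|u_i|^p$), so their convex hull is compact and omits $0$. Hence $\mathcal C$ is closed.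

Let $h\otimes\mathbf 1$ be the matrix with $(i,j)$ entry $h_i$, and suppose it is not in $\mathcal C$. By separation there is a real matrix $B$ with $\langle h\otimes\mathbf1,B\rangle=\sum_ih_i(B\mathbf1)_i>0$ and, for all $u\in\mathbb R^N$,
$$\sum_i\varphi(u_i)(Bu)_i\le0,\qquad\sum_ia_i\varphi(u_i)(Bu)_i\le0$$
(first for $|u|=1$, then for all $u$ by homogeneity). For a weight $w$ and $v=e^{\sigma B}u$,
$$\frac{d}{d\sigma}\sum_iw_i|v_i|^p=p\sum_iw_i\varphi(v_i)(Bv)_i .$$
With $w=1$ and $w=a$ this is $\le0$, so the matrices $e^{\sigma B}$, $\sigma\ge0$, are contractions on $\ell_p^N$ and $\ell_p^N(a)$. By (i) they are contractions on $\ell_p^N(h)$. So $\sum_ih_i|(e^{\sigma B}\mathbf1)_i|^p$ is at most its value at $\sigma=0$, and its derivative there gives $\sum_ih_i(B\mathbf1)_i\le0$, a contradiction. Hence $h\otimes\mathbf1\in\mathcal C$. Absorbing nonnegative coefficients by $M_{cu}=c^pM_u$ gives (ii).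

*Proof of (ii)⇒(iii).* The aim is to recognize (ii) as a stationarity condition at $\zeta=e_i$. Let $U,V$ have rows $u_k,v_k$ and put $Z_i(\zeta)=\|U\zeta\|_{\ell_p}^p+a_i\|V\zeta\|_{\ell_p}^p$, a convex $C^1$ function. Condition (ii) with $j=i$ says $Z_i(e_i)=h_i$; for general $j$ it says $\partial_jZ_i(e_i)=p\,h_i$. By convexity, if $\sum_l\zeta_l=1$,
$$Z_i(\zeta)\ge Z_i(e_i)+p\,h_i\sum_l(\zeta-e_i)_l=h_i,$$
with equality at $\zeta=e_i$.

*Proof of (iii)⇒(iv).* This is the argument of Proposition 5 with more pieces. As $\lambda$ has finitely many values, $L_p=L_p(\lambda)=L_p(h(\lambda))$ as sets with equivalent norms, so the inclusions are clear. For scalars $\mathbf z=(z_1,\dots,z_N)$ with sum $z$,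
$$h_i|z|^p\le\sum_k|(U\mathbf z)_k|^p+a_i\sum_k|(V\mathbf z)_k|^p :$$
if $z\neq0$, divide by $z$ and take real parts of the quotients $z_l/z$, which still sum to $1$; this does not increase any $|(U\,\cdot)_k|$ or $|(V\,\cdot)_k|$. Let $\zeta^{(i)}$ be a minimizer in (iii), and put $f_l=\zeta^{(i)}_lf$ on $\{\lambda=a_i\}$. Then $\sum_lf_l=f$ and $\sum_lTf_l=Tf$. For admissible $T$, apply the inequality pointwise with $z_l=Tf_l$ and integrate:
$$\|Tf\|_*^p\le\sum_k\Bigl\|T\sum_lU_{kl}f_l\Bigr\|_0^p+\sum_k\Bigl\|T\sum_lV_{kl}f_l\Bigr\|_1^p\le\sum_k\Bigl\|\sum_lU_{kl}f_l\Bigr\|_0^p+\sum_k\Bigl\|\sum_lV_{kl}f_l\Bigr\|_1^p=\|f\|_*^p,$$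
the last equality by the choice of the $\zeta^{(i)}$.

*Proof of (iv)⇒(i).* For this we need to transplant matrices to $X$. The following lemma does it with some room, which Section 10 will need.

**Lemma 10 (transfer).** Let $L_p(h(\lambda))$ be exact interpolation and $\delta\ge0$. For a set $E$ with $0<\mu(E)<\infty$ on which $\lambda$ is bounded above and below by positive constants, put
$$e_E=\mu(E)^{-1/p}1_E,\qquad A(E)=\|e_E\|_*^p=\frac1{\mu(E)}\int_Eh(\lambda)\,d\mu<\infty .$$

(a) Let $E_1,\dots,E_N$ be disjoint such sets with $a_j/(1+\delta)\le\lambda\le a_j(1+\delta)$ on $E_j$, and let the real matrix $(T_{ij})$ be a contraction on $\ell_p^N$ and $\ell_p^N(a)$. Then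
$$\sum_iA(E_i)|(Tc)_i|^p\le(1+\delta)^2\sum_jA(E_j)|c_j|^p,\qquad c\in\mathbb R^N.\tag{10}$$

(b) If $E,E'\subset\lambda^{-1}[b/(1+\delta),b(1+\delta)]$ are two such sets, not necessarily disjoint, then $A(E')\le(1+\delta)^2A(E)$.

*Proof.* Note $e_E\in L_p\cap L_p(\lambda)\subset L_p(h(\lambda))$, so $A(E)<\infty$. Put $\ell_E(f)=\mu(E)^{-1/p'}\int_Ef\,d\mu$. This is defined on $L_p+L_p(\lambda)$ because $\lambda$ is bounded below on $E$, and $|\ell_E(f)|^p\le\int_E|f|^p\,d\mu$ by Hölder; also $\ell_E(e_E)=1$.

(a) If scalars are complex, $T$ is contractive on the complex spaces too, since $|z|^p=C_p\int_0^{2\pi}|\operatorname{Re}(e^{i\omega}z)|^p\,d\omega$ and the real inequality may be integrated over $\omega$. Write $e_j=e_{E_j}$, $\ell_j=\ell_{E_j}$, $\ell(f)=(\ell_j(f))_j$ and $\hat Tf=\sum_i(T\ell(f))_i\,e_i$. The $e_i$ have disjoint supports and norm $1$ in $L_p$, so $\|\hat Tf\|_0^p=\sum_i|(T\ell(f))_i|^p\le\sum_j|\ell_j(f)|^p\le\|f\|_0^p$. Since $\|e_i\|_1^p\le(1+\delta)a_i$,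
$$\|\hat Tf\|_1^p\le(1+\delta)\sum_ia_i|(T\ell(f))_i|^p\le(1+\delta)\sum_ja_j|\ell_j(f)|^p\le(1+\delta)\sum_ja_j\int_{E_j}|f|^p\,d\mu\le(1+\delta)^2\|f\|_1^p.$$
So $(1+\delta)^{-2/p}\hat T$ is admissible. Apply it to $\sum_jc_je_j$, for which $\hat T\sum_jc_je_j=\sum_i(Tc)_ie_i$; this is (10).

(b) The map $f\mapsto\ell_E(f)e_{E'}$ contracts $L_p$, and $\|\ell_E(f)e_{E'}\|_1^p\le(1+\delta)b\int_E|f|^p\,d\mu\le(1+\delta)^2\|f\|_1^p$. Hence $(1+\delta)^{-2/p}$ times it is admissible. Apply it to $e_E$. $\square$

Now (iv)⇒(i): choose $E_j\subset\{\lambda=a_j\}$ with $0<\mu(E_j)<\infty$ and use Lemma 10(a) with $\delta=0$. Since $A(E_j)=h_j$, (10) says that $T$ contracts $\ell_p^N(h)$. One triple $(X,\mu,\lambda)$ as in (iv) is enough for this. Theorem 9 is proved. $\square$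

## 10. From finite sets to the essential range

**Theorem 11.** $L_p(h(\lambda))$ is exact interpolation with respect to $(L_p,L_p(\lambda))$ if and only if there is $\tilde h:S\to(0,\infty)$ with $h(\lambda)=\tilde h(\lambda)$ a.e. and $\tilde h|_F\in\mathfrak E(F)$ for every finite $F\subset S$.

*Proof of "only if".* **Step 1: $h(\lambda)$ oscillates little where $\lambda$ does.** Put $I_\delta(b)=(b/(1+\delta),b(1+\delta))$, $\delta>0$. If $\mu(\lambda^{-1}I_\delta(b))>0$, then on $\lambda^{-1}I_\delta(b)$
$$0<\operatorname{ess\,sup}h(\lambda)\le(1+\delta)^2\operatorname{ess\,inf}h(\lambda)<\infty.\tag{11}$$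
Indeed, by $\sigma$-finiteness the essential supremum and infimum are the supremum and infimum of the averages $A(E)$ over subsets $E$ of finite positive measure. These averages are finite and comparable by Lemma 10(b), and the supremum is positive since $h>0$.

**Step 2: definition of $\tilde h$.** For $a\in S$ let $\delta\downarrow0$ in (11) with $b=a$. The essential supremum decreases, the essential infimum increases, and their ratio tends to $1$; call the common limit $\tilde h(a)\in(0,\infty)$.

**Step 3: $h(\lambda)=\tilde h(\lambda)$ a.e.** Fix $\delta$; the open intervals $J_n=I_\delta((1+\delta)^n)$, $n\in\mathbb Z$, cover $(0,\infty)$. For a.e. $x\in\lambda^{-1}J_n$ we have $\lambda(x)\in S$, and $h(\lambda(x))$ lies between the essential infimum and supremum of $h(\lambda)$ over $\lambda^{-1}J_n$. So does $\tilde h(\lambda(x))$, because $I_{\delta'}(\lambda(x))\subset J_n$ for small $\delta'$. By (11) their ratio lies in $[(1+\delta)^{-2},(1+\delta)^2]$ a.e. Take $\delta=1/m\to0$.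

**Step 4: finite subsets.** Let $F=\{a_1,\dots,a_N\}\subset S$ and let $T$ contract $\ell_p^N$ and $\ell_p^N(a)$. Choose $E_j\subset\lambda^{-1}I_\delta(a_j)$ of finite positive measure, with $\delta$ so small that they are disjoint, apply (10) and let $\delta\to0$. Since $A(E_j)$ lies between the bounds defining $\tilde h(a_j)$, it tends to $\tilde h(a_j)$; so $T$ contracts $\ell_p^N(\tilde h)$, and $\tilde h|_F\in\mathfrak E(F)$.

*Proof of "if".* **Step 1: growth of $\tilde h$ and the inclusions.** Let $a,b\in S$ and use Theorem 9(iii) with $F=\{a,b\}$. Inserting the minimizer $\zeta$ for $b$ into the minimum for $a$,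
$$\tilde h(a)\le\|U\zeta\|_{\ell_p}^p+a\|V\zeta\|_{\ell_p}^p\le\max(1,a/b)\,\tilde h(b),\qquad a,b\in S.\tag{12}$$
So $\tilde h$ is continuous on $S$. Using (12) with one of the points fixed, $c_0\min(1,a)\le\tilde h(a)\le C_0\max(1,a)$ on $S$ with $c_0,C_0>0$. The inclusions follow as in Step 2 of Proposition 3.

**Step 2: contractivity for $f$ living on finitely many scales.** We approximate $\lambda$ by a weight with finitely many values. Let $T$ be admissible, and let $f\in L_p(h(\lambda))$ vanish outside $\{1/R\le\lambda\le R\}$. Fix $\delta>0$ and let $X_n=\lambda^{-1}[(1+\delta)^n,(1+\delta)^{n+1})$; discard those of measure zero. On the others choose $a_n\in S\cap[(1+\delta)^n,(1+\delta)^{n+1})$, which is possible since $\lambda\in S$ a.e., and put $\lambda'=a_n$ on $X_n$. Then $\lambda'/\lambda$ and, by (12), $\tilde h(\lambda')/\tilde h(\lambda)$ lie in $[(1+\delta)^{-1},1+\delta]$ a.e.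

Let $\Omega_M$ be the union of the $X_n$ with $|n|\le M$, where $M$ is so large that $\Omega_M$ contains $\{1/R\le\lambda\le R\}$ up to a null set. On functions on $\Omega_M$ (extended by $0$), $(1+\delta)^{-2/p}1_{\Omega_M}T$ contracts $L_p(\Omega_M)$, and it contracts $L_p(\Omega_M,\lambda'\,d\mu)$ because
$$\int_{\Omega_M}\lambda'|Tg|^p\,d\mu\le(1+\delta)\int\lambda|Tg|^p\,d\mu\le(1+\delta)\int\lambda|g|^p\,d\mu\le(1+\delta)^2\int\lambda'|g|^p\,d\mu .$$
On $\Omega_M$ the weight $\lambda'$ takes finitely many values, in $S$, each on a set of positive measure. By Theorem 9, (i)⇒(iv),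
$$\int_{\Omega_M}\tilde h(\lambda')|Tf|^p\,d\mu\le(1+\delta)^2\int\tilde h(\lambda')|f|^p\,d\mu,\quad\text{hence}\quad\int_{\Omega_M}\tilde h(\lambda)|Tf|^p\,d\mu\le(1+\delta)^4\int\tilde h(\lambda)|f|^p\,d\mu.$$
Let $M\to\infty$ (monotone convergence), then $\delta\to0$: $\|Tf\|_*\le\|f\|_*$.

**Step 3: general $f$.** For $f\in L_p(h(\lambda))$ put $f_R=f1_{\{1/R\le\lambda\le R\}}$. Then $f_R\to f$ in $L_p(h(\lambda))$, hence in $L_p+L_p(\lambda)$, so $Tf_R\to Tf$ in $L_p+L_p(\lambda)$, and a.e. along a subsequence. Fatou's lemma and Step 2 give $\|Tf\|_*^p\le\liminf\|Tf_R\|_*^p\le\|f\|_*^p$. $\square$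

## 11. The case $p=2$: quadratic forms and rational functions

For $p=2$ the minima in Theorem 9(iii) are minima of quadratic forms, and two such forms can be diagonalized together. The next lemma is contained in Donoghue's theorem, Acta Math. 118 (1967); here is a proof.

**Lemma 12.** If $p=2$, then $\mathfrak E(F)\subset\mathcal K(F)$ for every finite $F$.

*Proof.* **Step 1: reduction to positive definite forms.** By Theorem 9(iii), $h_i=\min\{\langle A\zeta,\zeta\rangle+a_i\langle Q\zeta,\zeta\rangle:\sum_l\zeta_l=1\}$ with $A=U^TU$, $Q=V^TV$. Replacing $A,Q$ by $A+\eta I,Q+\eta I$ gives minima that decrease to $h_i$ as $\eta\downarrow0$. Since $\mathcal K(F)\cup\{0\}$ is closed and $h\neq0$, it suffices to treat positive definite $A,Q$.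

**Step 2: compute the minimum.** In suitable coordinates $\xi$, $\langle A\zeta,\zeta\rangle=\sum_lp_l\xi_l^2$ and $\langle Q\zeta,\zeta\rangle=\sum_lq_l\xi_l^2$ with $p_l,q_l>0$, and the constraint is $\sum_lc_l\xi_l=1$ with $c\neq0$. By Cauchy–Schwarz (with its equality case),
$$h_i=\frac1{R(a_i)},\qquad R(a)=\sum_l\frac{c_l^2}{p_l+aq_l}.$$

**Step 3: partial fractions of $1/R$.** We want $1/R$ as a positive combination of the functions $k_t$. Collecting equal poles, $R$ has $m\ge1$ distinct poles, all simple and negative, with positive residues. Where defined, $R'<0$, so between consecutive poles $R$ decreases from $+\infty$ to $-\infty$ and has a zero: this gives $m-1$ zeros $-z_r<0$. The numerator of $R$ over the common denominator has degree $m-1$ (its leading coefficient is the sum of the residues, which is positive). So these are all zeros, they are simple, and $R'(-z_r)<0$. Hence $1/R$ is a quotient of degrees $m$ and $m-1$ with simple poles at the $-z_r$, and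
$$\frac1{R(a)}=Da+D'-\sum_r\frac{\gamma_r}{a+z_r},\qquad D>0,\quad\gamma_r=-\frac1{R'(-z_r)}>0 .$$
Writing $-\frac{\gamma_r}{a+z_r}=-\frac{\gamma_r}{z_r}+\frac{\gamma_r}{z_r}\frac{a}{a+z_r}$ and evaluating at $a=0$ to identify the constant,
$$\frac1{R(a)}=Da+\frac1{R(0)}+\sum_r\frac{\gamma_r}{z_r}\,\frac{a}{a+z_r},$$
where $R(0)=\sum_lc_l^2/p_l>0$.

**Step 4: recognize the kernels.** For $p=2$ we have $a=k_0(a)$, $1=k_\infty(a)$, and $\frac a{a+z}$ is a positive multiple of $k_{1/z}(a)=\frac{(1+1/z)a}{1+a/z}$. All coefficients are nonnegative, so $h\in\mathcal K(F)$. $\square$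

## 12. The exact range of validity of (R)

We now prove Theorem 1(C). The "if" half of (R) is Proposition 3. If $p\neq2$ and $S$ has at least four points, (R) fails by Proposition 8. It remains to prove the "only if" half of (R) when $p=2$ or $|S|\le3$.

So let $L_p(h(\lambda))$ be exact interpolation, and take $\tilde h$ from Theorem 11.

**Step 1: representation on finite sets.** For every finite $F\subset S$ we have $\tilde h|_F\in\mathfrak E(F)$, hence $\tilde h|_F\in\mathcal K(F)$, by Lemma 4 if $|S|\le3$ and by Lemma 12 if $p=2$.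

**Step 2: one measure for all finite sets.** This is compactness. Fix $a_0\in S$ ($S\ne\emptyset$ since $\mu\neq0$) and put $c=\min_{t\in[0,\infty]}k_t(a_0)>0$. For finite $F\subset S$ with $a_0\in F$ let
$$R_F=\Bigl\{\varrho\ge0:\ \int k_t(a)\,d\varrho(t)=\tilde h(a)\ \text{ for }a\in F\Bigr\}.$$
Each $R_F$ is nonempty by Step 1 and weak-* closed, because $t\mapsto k_t(a)$ is continuous on the compact space $[0,\infty]$. It is contained in the weak-* compact set of positive measures of mass at most $\tilde h(a_0)/c$. Since $R_F\cap R_{F'}=R_{F\cup F'}$, the family has the finite intersection property, so there is $\varrho\in\bigcap_FR_F$. It satisfies $\tilde h(a)=\int k_t(a)\,d\varrho(t)$ for all $a\in S$.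

**Step 3: the norm formula.** Since $\lambda\in S$ a.e. and $h(\lambda)=\tilde h(\lambda)$ a.e., we get $h(\lambda)=\int k_t(\lambda)\,d\varrho(t)$ a.e. Multiply by $|f|^p$, integrate over $X$ and use Tonelli: this is (1). The proof of Theorem 1 is complete. $\blacksquare$
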